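# Draws in the percolation token game: never on $\mathbb Z^2$, typical on $\mathbb Z^d$ with $d\ge 3$ and few closed sites

## 1. Two theorems on draws

**Theorem 1.** Let $d=2$. Close each even site of $\mathbb Z^2$ with probability $p_e$ and each odd site with probability $p_o$, all independently, where $p_e,p_o\in(0,1)$. Then for every starting vertex $v$ the token game from $v$ is almost surely not a draw.

**Theorem 2.** Let $d\ge 3$ and close each site of $\mathbb Z^d$ independently with probability $p$. As $p\to 0$,
$$P(\text{first player wins})=2d\,p^{2d-1}+O(p^{2d}),\qquad P(\text{second player wins})=p^{2d}+O(p^{2d+1}),$$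
so that $P(\text{draw})=1-2d\,p^{2d-1}+O(p^{2d})$. In particular draws have positive probability for all sufficiently small $p$.

Now we unpack the words. The board is the graph $\mathbb Z^d$ with nearest-neighbour edges. Some sites are *closed*, at random; the others are *open*. A token starts at a vertex $v$, which is regarded as open and already visited. Two players alternate. A turn moves the token along an edge to an open vertex that has not been visited before. A player who cannot move loses. A player *wins* if they have a strategy that forces the opponent, after finitely many moves, to be unable to move. The outcome is a *draw* if neither player has such a strategy.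

A site $x$ is *even* or *odd* according to the parity of $x_1+\dots+x_d$; every edge joins an even site to an odd one. In the *symmetric* case $p_e=p_o=p$ the two parities are closed with equal probability. For this case the document "Percolation Games" (https://maths.durham.ac.uk/lms/108/talks/1209mart.pdf) is the source of the conjecture that perhaps draws occur for $d\ge3$ but not for $d=2$. This splits into two statements: (i) for $d=2$ and every $p\in(0,1)$ the game is almost surely not a draw; (ii) for every $d\ge3$ there is a $p\in(0,1)$ for which a draw has positive probability. Both are true. Theorem 1 contains (i), without the symmetry assumption. Theorem 2 contains (ii), and says that for small $p$ a win is a rare event with an explicit leading order.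

Throughout, $\eta_x=1$ if $x$ is open and $\eta_x=0$ if $x$ is closed. Write $\eta^{v=1}$, $\eta^{v=0}$ for $\eta$ with the value at $v$ replaced. Let $\mathcal D(v)$ be the event that the game from $v$ is a draw. Since $v$ is regarded as open, $\mathcal D(v)$ depends only on $(\eta_x)_{x\ne v}$.

## 2. Boards that can be solved by hand

**A path.** Start at the end of a path with $k$ vertices. All moves are forced and there are $k-1$ of them, so the first player wins if and only if $k$ is even. Started in the middle of a path with three vertices, the first player wins in one move.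

**The line $\mathbb Z$.** Let $a$ and $b$ be the numbers of consecutive open sites immediately to the right and left of $v$. They are almost surely finite. The first move chooses a side and everything afterwards is forced, so the first player wins if and only if $a$ or $b$ is odd. There are no draws. In the symmetric case $P(a\text{ even})=\sum_k p(1-p)^{2k}=1/(2-p)$, so the second player wins with probability $(2-p)^{-2}$.

**Quick wins on $\mathbb Z^d$, and the lower bounds in Theorem 2.** Start at the origin $o$, with $p_e=p_o=p$. The second player wins at once if all $2d$ neighbours of $o$ are closed, so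
$$P(\text{second player wins})\ge p^{2d}.\tag{1}$$
The first player wins in one move if some neighbour $w$ of $o$ is open and the $2d-1$ other neighbours of $w$ are closed. For each $w$ this has probability $(1-p)p^{2d-1}$. Two distinct neighbours of $o$ have at most one common neighbour besides $o$, so two of these events together force at least $2(2d-1)-1=4d-3\ge 2d$ closed sites. By inclusion–exclusion
$$P(\text{first player wins})\ge 2d\,p^{2d-1}-O(p^{2d}).\tag{2}$$
So Theorem 2 says that for small $p$ these trivial wins are, to leading order, the only wins. The difficulty is the upper bound.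

## 3. Finite boards: maximum matchings and maximum independent sets

For a finite graph $H$, let $\nu(H)$ be the largest size of a matching and $\alpha(H)$ the largest size of an independent set. A matching *covers* $v$ if one of its edges contains $v$. Deleting $v$ lowers $\nu$ by $0$ or $1$, and $\nu(H)-\nu(H-v)=1$ exactly when every maximum matching covers $v$.

**Lemma 1.** *On a finite graph $H$, the first player wins from $v$ if and only if every maximum matching covers $v$, that is, $\nu(H)-\nu(H-v)=1$. Otherwise this difference is $0$ and the second player wins.*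

*Proof.* Denote the play by $v=x_0,x_1,x_2,\dots$

Suppose every maximum matching covers $v$, and fix one, $M$. The first player always moves along the $M$-edge at the current vertex. When the token is at $x_{2k}$, the vertices $x_0,\dots,x_{2k-1}$ are paired among themselves by $M$, so if $x_{2k}$ is covered, its partner is unvisited and the move is legal. Could $x_{2k}$ be uncovered? Not for $k=0$. For $k\ge1$, the path $x_0,\dots,x_{2k}$ would have even length, its edges alternately in and out of $M$, starting with an $M$-edge. Exchanging the $M$-edges and the other edges on it gives a matching of the same size that misses $x_0=v$, a contradiction. So the first player can always move. As $H$ is finite, the second player gets stuck.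

Suppose some maximum matching $M$ misses $v$. The second player always replies along the $M$-edge at the current vertex $x_{2k+1}$. Now $x_0$ is unmatched and $x_1,\dots,x_{2k}$ are paired among themselves, so the partner of $x_{2k+1}$, if it exists, is unvisited. If $x_{2k+1}$ were uncovered, then $x_0,\dots,x_{2k+1}$ would be an alternating path with both ends uncovered, and exchanging along it would produce a larger matching, a contradiction. So the second player can always reply and wins. $\square$

For bipartite $H$, König's theorem says that $\nu(H)$ is the smallest size of a vertex cover. Complements of vertex covers are independent sets, so $\alpha(H)=|H|-\nu(H)$. Hence $\alpha(H)-\alpha(H-v)=1-(\nu(H)-\nu(H-v))$, and $\alpha(H-v)<\alpha(H)$ means that $v$ lies in every maximum independent set.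

**Lemma 2.** *For bipartite $H$, the second player wins from $v$ if and only if $v$ lies in every maximum independent set. The first player wins if and only if some maximum independent set avoids $v$.*

For the path $a-b-c$, the only maximum independent set is $\{a,c\}$: the second player wins from $a$ and $c$, the first from $b$. This agrees with Section 2.

## 4. Truncations that favour one player, and draws as a discrete derivative

To use finite boards we cut $\mathbb Z^d$ off, in such a way that the cut can only hurt one chosen player.

**Definition.** Player $O$ is the one who moves from even to odd sites, player $E$ the one who moves from odd to even sites. So from an even start $O$ moves first, and from an odd start $E$ does. Let $\Lambda_N=[-N,N]^d\cap\mathbb Z^d$; its inner boundary consists of its sites with a neighbour outside. Let $\Lambda_N^-$ be $\Lambda_N$ with the *odd* inner boundary sites removed, and $\Lambda_N^+$ be $\Lambda_N$ with the *even* inner boundary sites removed. Let $H_N^\pm$ be the subgraph induced by the open sites of $\Lambda_N^\pm$.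

For example, if $d=1$ the inner boundary of $\Lambda_2$ is $\{-2,2\}$, so $\Lambda_2^-=\{-2,\dots,2\}$ and $\Lambda_2^+=\{-1,0,1\}$.

The point is this. An odd site of $\Lambda_N^-$ is not on the inner boundary, so its neighbours lie in $\Lambda_N$; they are even, so they were not removed. Thus every odd site of $\Lambda_N^-$ has all its neighbours in $\Lambda_N^-$, and $E$, who moves from odd sites, loses no option by the truncation. Likewise every even site of $\Lambda_N^+$ has all its neighbours in $\Lambda_N^+$.

**Lemma 3.** *Let $v\in\Lambda_{N_0-1}$ be open. $O$ wins the infinite game from $v$ if and only if $O$ wins on $H_N^-$ for some $N\ge N_0$, and then $O$ wins on $H_M^-$ for all $M\ge N$. The same holds for $E$ with $H^+$ in place of $H^-$.*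

*Proof.* We treat $O$; the case of $E$ is symmetric. Suppose $O$ has a winning strategy on $H_N^-$, and let $O$ use it in the infinite game. All odd sites reached (and $v$ itself if odd) lie in $\Lambda_N^-$, so $E$'s moves stay in $\Lambda_N^-$. Every play is therefore a play on $H_N^-$, with the same options for $E$ at each turn, and $O$ wins. Since $\Lambda_N^-\subset\Lambda_M^-$ for $M\ge N$, the same argument works on $H_M^-$.

Conversely, fix a winning strategy of $O$ in the infinite game. The tree of plays consistent with it is finitely branching and has no infinite branch, so it is finite by König's lemma. All these plays stay in a bounded region, hence in $\Lambda_{N-1}\subset\Lambda_N^-$ for large $N$, and the strategy wins on $H_N^-$. $\square$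

Both players cannot win the infinite game. So if $O$ wins on $H_N^-$, then $E$ does not win on $H_N^+$, and $O$ does. Similarly, if $E$ wins on $H_N^+$, then $E$ wins on $H_N^-$.

**Definition.** For $v\in\Lambda_{N-1}$, let $\mathcal D_N(v)$ be the event that, with $v$ open, $O$ wins from $v$ on $H_N^+$ and $E$ wins from $v$ on $H_N^-$.

Equivalently, $E$ does not win on $H_N^+$ and $O$ does not win on $H_N^-$. By Lemma 3, $\mathcal D_N(v)$ is decreasing in $N$ and $\mathcal D(v)=\bigcap_N\mathcal D_N(v)$; in particular $\mathcal D(v)$ is measurable.

**The board without closed sites is a draw, for every $d$.** First, $|N(S)|\ge|S|+1$ for finite nonempty $S\subset\mathbb Z^d$, where $N(S)$ is the set of sites with a neighbour in $S$: the set $N(S)$ contains $S+e_1$, and also $s-e_1$ for a site $s\in S$ with the smallest first coordinate. Now let all sites be open and let $I$ be a maximum independent set of $\Lambda_N^-$ with set of odd sites $S_0$. If $S_0\neq\emptyset$, then $N(S_0)\subset\Lambda_N^-$, and $(I\setminus S_0)\cup N(S_0)$ consists of even sites, so it is independent. As $N(S_0)\cap I=\emptyset$, it is larger than $I$,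 a contradiction. So the only maximum independent set of $\Lambda_N^-$ is its even class; in the same way, that of $\Lambda_N^+$ is its odd class. By Lemma 2, from an even $v\in\Lambda_{N-1}$ player $E$ wins on $H_N^-$ and $O$ wins on $H_N^+$; the same follows for odd $v$. So $\mathcal D_N(v)$ holds for every $N$. The theorems thus describe what a random set of closed sites does to a draw: any positive density destroys it for $d=2$, and a small density mostly preserves it for $d\ge3$.

**Draws as a derivative.** Put $F_N^\pm(\eta)=\nu(H_N^\pm)$, and $s_v=+1$ for even $v$, $s_v=-1$ for odd $v$. For $v\in\Lambda_{N-1}$,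
$$\big(F_N^+-F_N^-\big)(\eta^{v=1})-\big(F_N^+-F_N^-\big)(\eta^{v=0})=s_v\mathbf 1_{\mathcal D_N(v)}.\tag{3}$$
Indeed, by Lemma 1, opening $v$ raises $\nu$ by the indicator that the first player wins from $v$. For even $v$ the first player is $O$, so the left side is $\mathbf 1\{O\text{ wins on }H_N^+\}-\mathbf 1\{O\text{ wins on }H_N^-\}$; the second event is contained in the first, and their difference is $\mathcal D_N(v)$. For odd $v$ it is $\mathbf 1\{E\text{ wins on }H_N^+\}-\mathbf 1\{E\text{ wins on }H_N^-\}$; the first event is contained in the second, and the result is $-\mathbf 1_{\mathcal D_N(v)}$.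

In the example $d=1$, $N=2$, all sites open, $v=0$: the left side is $(1-2)-(0-2)=1$, and indeed $O$ wins from $0$ on $\{-1,0,1\}$ while $E$ wins on $\{-2,\dots,2\}$.

## 5. Dimension two: a quantity of order $n$ that would have to be Gaussian

We prove Theorem 1. The function $F_N^+-F_N^-$ is useful because its dependence on the environment inside a box is at most of the order of the boundary of the box, while by (3) draws make it sensitive to every single site.

Fix $n\ge1$ and let $N\ge n+2$. For $\zeta\in\{0,1\}^{\Lambda_n}$ let
$$g_N(\zeta)=E\big[(F_N^+-F_N^-)(\zeta,\eta_{\Lambda_n^c})-(F_N^+-F_N^-)(0,\eta_{\Lambda_n^c})\big].$$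

**Step 1: a boundary-order bound on $g_N$.** Let $\nu_\zeta$ be the matching number of the graph induced by the open sites of $\zeta$ in $\Lambda_n$. The box $\Lambda_n$ has $(2n+1)^2-(2n-1)^2=8n$ inner boundary sites, so a matching uses at most $8n$ edges between $\Lambda_n$ and its complement. The number $F_N^\pm(0,\eta)$ is the matching number of the part outside $\Lambda_n$. Joining a matching inside to one outside, and in the other direction deleting the crossing edges, we get
$$F_N^\pm(\zeta,\eta)-F_N^\pm(0,\eta)\in[\nu_\zeta,\nu_\zeta+8n].$$
The number $\nu_\zeta$ is the same for both signs because $\Lambda_n\subset\Lambda_{N-1}\subset\Lambda_N^\pm$. Subtracting, $|g_N|\le 8n$.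

**Step 2: letting $N\to\infty$.** By (3) and independence, for $v\in\Lambda_n$,
$$g_N(\zeta^{v=1})-g_N(\zeta^{v=0})=s_v\,P(\mathcal D_N(v)\mid\eta_{\Lambda_n\setminus v}=\zeta_{\Lambda_n\setminus v}).$$
The right side converges as $N\to\infty$, since $\mathcal D_N(v)\downarrow\mathcal D(v)$. As $g_N(0)=0$, opening sites one by one shows that $g_N$ converges pointwise on the finite set $\{0,1\}^{\Lambda_n}$ to some $g$ with $|g|\le 8n$ and
$$g(\zeta^{v=1})-g(\zeta^{v=0})=s_v\,P(\mathcal D(v)\mid\eta_{\Lambda_n\setminus v}=\zeta_{\Lambda_n\setminus v}).\tag{4}$$

**Step 3: martingale differences.** This step turns (4) into a sum whose terms measure draws. Let $X_n=g(\eta_{\Lambda_n})$, let $v_1\prec v_2\prec\cdots$ list $\Lambda_n$ in lexicographic order, and let $\mathcal F_i=\sigma(\eta_{v_1},\dots,\eta_{v_i})$. For $v=v_i$, (4) gives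
$$X_n=g(\eta^{v=0})+\eta_v\,s_v\,P(\mathcal D(v)\mid\eta_{\Lambda_n\setminus v}).$$
Neither $g(\eta^{v=0})$ nor the conditional probability depends on $\eta_v$. So in passing from $\mathcal F_{i-1}$ to $\mathcal F_i$ the conditional expectation of the first term does not change, and
$$d_i:=E[X_n\mid\mathcal F_i]-E[X_n\mid\mathcal F_{i-1}]=(\eta_{v_i}-E\eta_{v_i})\,s_{v_i}Y_i,\qquad Y_i=P(\mathcal D(v_i)\mid\mathcal F_{i-1}).$$
Hence $|d_i|\le1$ and, with $\sigma_v^2=\operatorname{Var}\eta_v\in(0,\tfrac14]$,
$$W_n:=\sum_iE[d_i^2\mid\mathcal F_{i-1}]=\sum_i\sigma_{v_i}^2Y_i^2 .$$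

**Step 4: the conditional variances obey a law of large numbers.** For $v\in\mathbb Z^2$ let $Y_v^\infty=P(\mathcal D(v)\mid\eta_u:u\prec v)$, where $u$ ranges over all of $\mathbb Z^2$, and put
$$w=\tfrac14\sum_{u\in\{0,1\}^2}\sigma_u^2\,E[(Y_u^\infty)^2].$$
We claim that $W_n/|\Lambda_n|\to w$ in $L^1$. For $R\ge1$ let $Y_{v,R}=P(\mathcal D(v)\mid\eta_u:u\prec v,\ |u-v|_\infty\le R)$. By martingale convergence $Y_{v,R}\to Y_v^\infty$ in $L^2$ as $R\to\infty$. The law of the environment, the events $\mathcal D(v)$ and the order $\prec$ are covariant under translations by $(2\mathbb Z)^2$, so $\|Y_{v,R}-Y_v^\infty\|_2$ depends only on $v$ mod $2$ and is at most some $\varepsilon_R$ with $\varepsilon_R\to0$.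

If $v_i+[-R,R]^2\subset\Lambda_n$, then $Y_{v_i,R}$ is $\mathcal F_{i-1}$-measurable, and $Y_i=E[Y_{v_i}^\infty\mid\mathcal F_{i-1}]$. So $Y_i-Y_{v_i,R}=E[Y_{v_i}^\infty-Y_{v_i,R}\mid\mathcal F_{i-1}]$ has $L^2$ norm at most $\varepsilon_R$. Since $|a^2-b^2|\le2|a-b|$ on $[0,1]$, we get $E|Y_i^2-Y_{v_i,R}^2|\le2\varepsilon_R$. The remaining sites number at most $4R(2n+1)$. Therefore
$$E\Big|\frac{W_n}{|\Lambda_n|}-\frac1{|\Lambda_n|}\sum_{v\in\Lambda_n}\sigma_v^2Y_{v,R}^2\Big|\le2\varepsilon_R+\frac{4R}{2n+1}.$$
The variables $\sigma_v^2Y_{v,R}^2\in[0,1]$ at $v$ and $v'$ are independent when $|v-v'|_\infty>2R$, so their average over $\Lambda_n$ has variance at most $(4R+1)^2/|\Lambda_n|\to0$. Each residue class mod $2$ has density tending to $\frac14$ in $\Lambda_n$, so the mean of this average tends to $w_R:=\frac14\sum_u\sigma_u^2E[Y_{u,R}^2]$, and $|w_R-w|\le2\varepsilon_R$. Altogether $\limsup_nE|W_n/|\Lambda_n|-w|\le4\varepsilon_R$. Let $R\to\infty$.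

**Why the variance alone does not finish.** The first thing to try now is to compare second moments. We have $\operatorname{Var}X_n=EW_n\sim w(2n+1)^2$, and Step 1 gives $\operatorname{Var}X_n\le(8n)^2$. Both are of order $n^2$, and the conclusion is only $w\le16$. Dimension two is exactly the case in which the fluctuation, the square root of the volume, and the boundary bound have the same order. What separates them is the shape of the law: a bounded variable cannot be Gaussian.

**Step 5: a central limit theorem.** Put $x_i=d_i/(2n+1)$ and $S_n=\sum_ix_i=(X_n-EX_n)/(2n+1)$. There are $(2n+1)^2$ indices and $|x_i|\le1/(2n+1)$, so $\sum_ix_i^2\le1$. The sum $\sum_i(x_i^2-E[x_i^2\mid\mathcal F_{i-1}])$ has martingale-difference terms and variance at most $\sum_iEx_i^4\le(2n+1)^{-2}$. Since $\sum_iE[x_i^2\mid\mathcal F_{i-1}]=W_n/|\Lambda_n|$, Step 4 gives $\sum_ix_i^2\to w$ in probability.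

Fix $t\in\mathbb R$ and let $T_n=\prod_i(1+\mathrm i\,t\,x_i)$, with $\mathrm i=\sqrt{-1}$. Conditioning successively on $\mathcal F_{i-1}$, from the last factor to the first, gives $ET_n=1$. Since $|1+\mathrm itx_i|^2=1+t^2x_i^2\le e^{t^2x_i^2}$, we have $|T_n|\le e^{t^2/2}$. From $\log(1+\mathrm iy)=\mathrm iy+y^2/2+O(|y|^3)$ for $|y|\le\frac12$ and $\sum_i|x_i|^3\le1/(2n+1)$, for large $n$,
$$T_n=\exp\Big(\mathrm itS_n+\tfrac{t^2}2\sum_ix_i^2+O\big(|t|^3/(2n+1)\big)\Big).$$
So $T_n-e^{\mathrm itS_n+t^2w/2}\to0$ in probability, and these differences are bounded. Taking expectations, $e^{t^2w/2}Ee^{\mathrm itS_n}\to1$, that is, $Ee^{\mathrm itS_n}\to e^{-t^2w/2}$ for every $t$. Hence $S_n$ converges in law to $N(0,w)$.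

**Step 6: contradiction.** Suppose $P(\mathcal D(v))>0$ for some $v$, and let $u\in\{0,1\}^2$ be congruent to $v$ mod $2$. Then $E[(Y_u^\infty)^2]\ge(EY_u^\infty)^2=P(\mathcal D(u))^2=P(\mathcal D(v))^2>0$, so $w>0$. But $|S_n|\le16n/(2n+1)\le8$ for all $n$, so the limit law gives no mass to $\{|z|>8\}$, whereas $N(0,w)$ with $w>0$ does. This contradiction proves Theorem 1. $\blacksquare$

## 6. Dimension at least three: the cluster of the wrong parity around the origin

From here on $d\ge3$ and $p_e=p_o=p$. By translation invariance, which for equal probabilities includes translations that exchange the parities, we may start at the origin $o$. It is even, so $O$ moves first. Constants $C,c,c'>0$ depend only on $d$ and may change from line to line. Let $L=\log(1/p)$. For a finite set $A$, $\partial A$ is its edge boundary in $\mathbb Z^d$.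

Let $V=\Lambda_N^-$ or $V=\Lambda_N^+$ with $N\ge2$. Let $\mathcal P$ be the odd class if $V=\Lambda_N^-$, the even class if $V=\Lambda_N^+$. Then sites of $V\cap\mathcal P$ have all their neighbours in $V$, and every site of $\Lambda_N\setminus V$ has a neighbour outside $\Lambda_N$. The *open graph in $V$* is the graph induced by the open sites of $V$. With no closed sites its only maximum independent set contains no $\mathcal P$-site (Section 4). With few closed sites, a maximum independent set that has $\mathcal P$-sites at or next to $o$ should be exceptional. The following lemma isolates the region where this happens.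

**Lemma 4.** *Let $I$ be a maximum independent set of the open graph in $V$, $S_0=I\cap\mathcal P$, and suppose $o\in S_0\cup N(S_0)$. Let $K$ be the component of $o$ in the graph induced by $S_0\cup N(S_0)$ (closed sites included), and $S=K\cap S_0$. Then:*

1. *$K=S\cup N(S)\subset V$, and $S\neq\emptyset$;*
2. *$J=(I\setminus S)\cup\{x\in N(S):\eta_x=1\}$ is an independent set of the open graph in $V$, with $|J|=|I|-|S|+\#\{\text{open sites of }N(S)\}$;*
3. *at least $|N(S)|-|S|$ sites of $N(S)$ are closed;*
4. *every edge of $\partial K$ joins a non-$\mathcal P$ site of $K$ to a $\mathcal P$-site outside $K$, and neither endpoint is in $I$.*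

*Proof.* (1) $N(S_0)\subset V$ consists of non-$\mathcal P$ sites, and none is in $I$, because each is adjacent to a site of $I$. Clearly $N(S)\subset K$. A $\mathcal P$-site of $K$ lies in $S_0$, hence in $S$. A non-$\mathcal P$ site of $K$ is adjacent to a site of $S_0$, which then lies in $K$, hence in $S$. So $K=S\cup N(S)$, and $S\ne\emptyset$ because $o\in K$.

(2) Sites of $N(S)$ have equal parity, so they are not adjacent. If $x\in N(S)$, a neighbour of $x$ in $I$ is a $\mathcal P$-site, so it is in $S_0$; being adjacent to $x\in K$ it is in $K$, so it is in $S$ and was removed. Hence $J$ is independent. Its size is as stated because $N(S)\cap I=\emptyset$.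

(3) $|J|\le|I|$ says that at most $|S|$ sites of $N(S)$ are open.

(4) Let $x\in K$, $y\notin K$ be adjacent. As $N(S)\subset K$, $x\notin S$. So $x\in N(S)$ is non-$\mathcal P$ and not in $I$. Then $y$ is a $\mathcal P$-site. If it were in $I$, it would be in $S_0$ and adjacent to $x\in K$, hence in $K$. $\square$

**Why counting closed sites does not finish.** Part 3 invites a union bound over $S$: many closed sites in $N(S)$ are unlikely. For bounded $S$ this works, and we shall use it in Section 10. For large $S$ it fails. Let $S$ be the set of odd sites in a cube of side $R$. Then $|N(S)|-|S|\le CR^{d-1}$, while about $p|N(S)|\ge cpR^d$ sites of $N(S)$ are closed. For $R$ larger than a constant times $1/p$, the condition in part 3 holds with probability close to $1$. So part 3 forgets too much for large $S$. We need an inequality that involves the fluctuations of the environment and not its density; for that we use part 4, the empty layer around $K$.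

**Filling the holes.** For $\ell\ge1$ let $\mathcal A_\ell$ be the set of finite connected $A\ni o$ with $\mathbb Z^d\setminus A$ connected and $|\partial A|=\ell$. If $A\in\mathcal A_\ell$, then
$$A\subset[-\ell,\ell]^d.\tag{5}$$
Indeed, if $A$ has a point at $\ell_\infty$-distance $r$ from $o$, then, being connected, it meets $r+1$ parallel coordinate hyperplanes. In each of them a line through a point of $A$ contains at least two edges of $\partial A$. So $\ell\ge2(r+1)$.

**Lemma 5.** *In the situation of Lemma 4, let $A$ be the union of $K$ and all finite components of $\mathbb Z^d\setminus K$, and $\ell=|\partial A|$. Then $A\in\mathcal A_\ell$, $\partial A\subset\partial K$ and $A\subset V$.*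

*Proof.* $A$ is finite, and it is connected because each finite component of $\mathbb Z^d\setminus K$ is adjacent to $K$. Its complement is the unique infinite component of $\mathbb Z^d\setminus K$. If an edge of $\partial A$ started in a finite component of $\mathbb Z^d\setminus K$, its other end would lie in that component or in $K$, hence in $A$. So it starts in $K$ and ends outside $A\supset K$: $\partial A\subset\partial K$. Finally, $\mathbb Z^d\setminus\Lambda_N$ is connected, infinite and disjoint from $K\subset V$. Sites of $\Lambda_N\setminus V$ are not in $K$ and have a neighbour in $\mathbb Z^d\setminus\Lambda_N$. So all of $\mathbb Z^d\setminus V$ lies in the infinite component, and $A\subset V$. $\square$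

## 7. Shifting a region together with its environment

Inside $A$, near $\partial A$, the set $I$ sits on $\mathcal P$-sites; outside, near $\partial A$, on the other parity; the two layers at $\partial A$ are empty. Shifting the inside by one step makes the parities agree and opens room for new points on the side that is left behind. The shifted points must remain on open sites, so the environment must be shifted too. We do this by a permutation, which keeps the law of the environment.

**Definition.** Fix a direction $e=e_j$. For finite $A\subset\mathbb Z^d$, decompose $A$ on each line parallel to $e$ into maximal runs $[a,b]=\{a,a+e,\dots,b\}$. Let $\pi_A$ be the permutation of $\mathbb Z^d$ with $\pi_A(x)=x+e$ for $x\in A$, $\pi_A(b+e)=a$ for each run $[a,b]$, and $\pi_A(x)=x$ elsewhere. Let $\eta^A=\eta\circ\pi_A^{-1}$, that is, $\eta^A_{\pi_A(x)}=\eta_x$.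

The segments $[a,b+e]$ are disjoint for different runs, because $b+e\notin A$; so $\pi_A$ is indeed a permutation, cyclic on each segment. On one line with $A=\{0,1,3\}$ the runs are $[0,1]$ and $[3,3]$, and $\pi_A$ is $0\to1\to2\to0$, $3\to4\to3$. Thus $(\eta^A_0,\dots,\eta^A_4)=(\eta_2,\eta_0,\eta_1,\eta_4,\eta_3)$.

For finite $V$ let $\alpha_V(\eta)$ be the independence number of the graph induced by $\{x\in V:\eta_x=1\}$, and let
$$\Delta_A=\alpha_V(\eta^A)-\alpha_V(\eta),\qquad \Delta_\emptyset=0.$$

**Lemma 6.** *In the situation of Lemmas 4 and 5 there is a direction $e_j$ in which the number $r$ of runs of $A$ satisfies $r\ge\ell/(2d)$ and*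
$$\Delta_A\ge r-\#\{\text{runs }[a,b]:\ b+e_j\text{ closed}\}.$$

*Proof.* Some direction $e=e_j$ has at least $\ell/d$ parallel edges in $\partial A$, and each run $[a,b]$ has exactly two of them, $\{a-e,a\}$ and $\{b,b+e\}$. So $r\ge\ell/(2d)$. Let
$$I'=(I\setminus A)\ \cup\ \big((I\cap A)+e\big)\ \cup\ \{a:[a,b]\text{ a run},\ \eta_{b+e}=1\}.$$
We show that $I'$ is an independent set of open sites of $\eta^A$ in $V$. We use repeatedly that, by Lemma 4(4) and $\partial A\subset\partial K$, *no endpoint of an edge of $\partial A$ is in $I$*.

*Location and disjointness.* If $z\in I\cap A$, then $z+e\in A$, since otherwise $z$ is an endpoint of an edge of $\partial A$. Run starts $a$ are in $A$, and are not of the form $z+e$ with $z\in A$, as $a-e\notin A$. Since $A\subset V$, we get $I'\subset V$, and the union is disjoint.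

*Openness in $\eta^A$.* For $z\in I\cap A$, $\eta^A_{z+e}=\eta_z=1$. For $w\in I\setminus A$ we have $w-e\notin A$, since otherwise $w$ is an endpoint of an edge of $\partial A$; so $\pi_A(w)=w$ and $\eta^A_w=\eta_w=1$. For a run start, $\eta^A_a=\eta_{b+e}=1$.

*Independence.* The sets $I\setminus A$ and $(I\cap A)+e$ are each independent. No site of $A$ is adjacent to a $w\in I\setminus A$, as $w$ would be an endpoint of an edge of $\partial A$; so $I\setminus A$ has no edges to the other two parts. If a run start $a$ were adjacent to $z+e$ with $z\in I\cap A$, then $a-e\notin A$ would be adjacent to $z\in A$, and $z\in I$ would be an endpoint of an edge of $\partial A$, a contradiction. Finally, run starts are $A$-endpoints of edges of $\partial A$, so by Lemma 4(4) they are all non-$\mathcal P$; they have equal parity and are not adjacent to each other.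

Therefore $\alpha_V(\eta^A)\ge|I'|=|I|+\#\{\text{runs with }b+e\text{ open}\}$, which is the claim. $\square$

*Example.* Let $S=\{w\}$. Then $A=K=\{w\}\cup N(w)$. Each of the $2d$ sites of $N(w)$ has $2d-1$ edges leaving $A$, so $\ell=2d(2d-1)$. In direction $e_1$ the runs are $[w-e_1,w+e_1]$ and the $2d-2$ other single neighbours of $w$: $r=2d-1=\ell/(2d)$.

## 8. Concentration of $\Delta_A$, and the union bound that is too weak

If at most half of the sites $b+e_j$ are closed, Lemma 6 gives $\Delta_A\ge r/2\ge\ell/(4d)$. But $\eta^A$ has the same law as $\eta$, so $\Delta_A$ has mean $0$. Large $\ell$ therefore forces a large deviation, and we need tail bounds. It will pay to bound *differences* $\Delta_A-\Delta_B$. The direction $e$ and the finite set $V$ are fixed.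

**Lemma 7.** *For finite $A,B$, the permutations $\pi_A$ and $\pi_B$ differ in at most $2|A\triangle B|$ points.*

*Proof.* Changing one site at a time, it suffices to show that adding one site $y\notin A$ changes $\pi_A$ in at most two points. Let $a$ be the start of the run ending at $y-e$ if $y-e\in A$, and $a=y$ otherwise. Let $b$ be the end of the run starting at $y+e$ if $y+e\in A$, and $b=y$ otherwise. Before adding $y$: $\pi(y)=a$ and $\pi(b+e)=y+e$; in each of the cases this is the definition. After adding $y$ there is one run $[a,b]$, so $\pi(y)=y+e$ and $\pi(b+e)=a$. Nothing else changes. $\square$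

In the example above, adding $y=2$ to $\{0,1,3\}$ gives $0\to1\to2\to3\to4\to0$; only the images of $2$ and $4$ have changed.

**Lemma 8.** *For finite $A\ne B$ and $\lambda>0$,*
$$P(|\Delta_A-\Delta_B|\ge\lambda)\le2\exp\Big(-\frac{\lambda^2L}{16|A\triangle B|}\Big).$$

*Proof.* **Step 1: a Bernoulli$(p)$ variable has small exponential moments.** Let $\omega$ be Bernoulli$(p)$ and $\psi(t)=\log Ee^{t(\omega-p)}$. We show $\psi(t)\le2t^2/L$ for all $t\in\mathbb R$. Since $\log(1+p(e^t-1))\le p(e^t-1)$, we have $\psi(t)\le p(e^t-1-t)$.

- For $t\le0$ this is at most $pt^2/2\le2t^2/L$, as $pL\le1/e$.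
- For $0\le t\le L/2$ it is at most $\frac12pe^tt^2\le\frac12\sqrt p\,t^2\le2t^2/L$, as $pe^{L/2}=\sqrt p$ and $\sqrt pL\le2/e$.
- For $t\ge L/2$, simply $\psi(t)\le t\le2t^2/L$.

**Step 2: conditional centring.** Let $Y=\{y:\pi_A(y)\ne\pi_B(y)\}$, so $|Y|\le2|A\triangle B|$. As $\pi_A=\pi_B$ off $Y$ and both are bijections, $X:=\pi_A(Y)=\pi_B(Y)$. Condition on $\eta_{Y^c}$. Off $X$, the configurations $\eta^A$ and $\eta^B$ coincide and are determined by $\eta_{Y^c}$. On $X$, each is a rearrangement of $\eta_Y$, hence i.i.d. with closure probability $p$; here $p_e=p_o$ is used, as the permutations mix parities. So $\eta^A$ and $\eta^B$ have the same conditional law, and $g:=\alpha_V(\eta^A)-\alpha_V(\eta^B)=\Delta_A-\Delta_B$ has conditional mean $0$.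

**Step 3: martingale and Chernoff bounds.** Opening one site $y$ of $\eta$ opens one site in each of $\eta^A$ and $\eta^B$, and increases each independence number by $0$ or $1$. So it changes $g$ by an amount in $[-1,1]$. Reveal the coordinates $y_1,y_2,\dots$ of $Y$ one at a time. As in Step 3 of Section 5, the martingale increments of $g$ are $(\eta_{y_i}-(1-p))c_i$, where $c_i\in[-1,1]$ is determined by what was revealed before. Now $1-\eta_{y_i}$ is Bernoulli$(p)$, so by Step 1 each increment contributes at most a factor $e^{2t^2c_i^2/L}\le e^{2t^2/L}$, and
$$E[e^{tg}\mid\eta_{Y^c}]\le e^{2t^2|Y|/L}\le e^{4t^2|A\triangle B|/L},\qquad t\in\mathbb R.$$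
Chernoff's bound with $t=\pm\lambda L/(8|A\triangle B|)$ gives the claim. $\square$

**Why one union bound does not finish.** Taking $B=\emptyset$ and $\lambda=\ell/(4d)$,
$$P(\Delta_A\ge\ell/(4d))\le2\exp\Big(-\frac{\ell^2L}{256\,d^2|A|}\Big).$$
For a cube of side $n$ we have $\ell=2dn^{d-1}$ and $|A|=n^d$, so the exponent is $Ln^{d-2}/64$. But there are exponentially many competitors in $n^{d-1}$. Take the cube $[0,n)^d\cap\mathbb Z^d$. In its face $x_1=n-1$ consider the sites with $1\le x_j\le n-2$ and $x_j$ odd for all $j\ge2$; these are $m\ge cn^{d-1}$ pairwise non-adjacent sites. Delete any $\lfloor m/2\rfloor$ of them. Each deletion removes one boundary edge and creates $2d-1$, so all the resulting sets have the same $\ell\le Cn^{d-1}$. They contain $o$, are connected and have connected complements, so they belong to $\mathcal A_\ell$. Their number is at least $2^m/(m+1)$. For fixed $p$ and large $n$, the union bound over these sets is useless.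

However, these sets differ from one another only by $O(n^{d-1})$ sites, and Lemma 8 says that the corresponding variables $\Delta$ are then close. So we approximate $A$ by coarser and coarser sets. There are fewer and fewer of them, and the telescoping differences are controlled by Lemma 8.

## 9. Coarse graining and the multiscale bound

**Definition.** For $k\ge0$, the $k$-cubes are the translates of $[0,2^k)^d\cap\mathbb Z^d$ by $2^k\mathbb Z^d$. For $A\in\mathcal A_\ell$ let $A_k$ be the union of the $k$-cubes $C$ with $|C\cap A|>|C|/2$. Let $Q_k$ be the set of ordered pairs $(C,C')$ of face-sharing $k$-cubes with $C\subset A_k$ and $C'\not\subset A_k$.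

So $A_0=A$. If $A=[0,4)^d\cap\mathbb Z^d$, then $A_0=A_1=A_2=A$, while $A_3=\emptyset$, since a $3$-cube contains at most the fraction $2^{-d}$ of its sites in $A$. The set $Q_k$ determines the finite set $A_k$: along each line of $k$-cubes one starts outside $A_k$, and membership changes exactly at the pairs in $Q_k$.

**Lemma 9 (isoperimetry in boxes).** *Let $R$ be a box with sides $n_1,\dots,n_d$ and $B\subset R$. The number of edges of $R$ between $B$ and $R\setminus B$ is at least $\dfrac{2|B||R\setminus B|}{|R|\max_in_i}$.*

*Proof.* Join each $(x,y)\in B\times(R\setminus B)$ by the path that changes coordinates $1,\dots,d$ in turn, monotonically. Consider a given edge in direction $i$. If the path of $(x,y)$ uses it, then the $y_j$ with $j<i$ and the $x_j$ with $j>i$ are prescribed by the edge, and $x_i,y_i$ lie on different sides of it. The free coordinates give at most $\prod_{j\ne i}n_j$ choices, and $(x_i,y_i)$ at most $\max_t2t(n_i-t)\le n_i^2/2$. So the edge lies on at most $|R|n_i/2$ paths. Each of the $|B||R\setminus B|$ paths uses an edge between $B$ and $R\setminus B$. $\square$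

**Lemma 10.** *For $A\in\mathcal A_\ell$ and $k\ge0$:*

1. *$|A\triangle A_k|\le2^k\ell$, so $|A_k\triangle A_{k+1}|\le3\cdot2^k\ell$.*
2. *$|Q_k|\le6d\,\ell\,2^{-(d-1)k}$. In particular $A_k=\emptyset$ if $6d\,\ell\,2^{-(d-1)k}<1$. Moreover, for each $(C,C')\in Q_k$ some edge of $\partial A$ has both ends in $C\cup C'$.*
3. *The number of different sets $A_k$ arising from $A\in\mathcal A_\ell$ is at most $N_k(\ell):=(C\ell)^{d+1}\exp\big(C(1+k)\,\ell\,2^{-(d-1)k}\big)$.*

*Proof of 1.* In a cube $C$ of side $n=2^k$ the larger of $|A\cap C|,|C\setminus A|$ is at least $|C|/2$, so Lemma 9 gives at least $\min(|A\cap C|,|C\setminus A|)/n$ edges of $\partial A$ inside $C$. By definition of $A_k$ this minimum is $|(A\triangle A_k)\cap C|$. Sum over $C$. The second bound follows by adding those for $k$ and $k+1$.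

*Proof of 2.* Let $(C,C')\in Q_k$, $n=2^k$, $R=C\cup C'$. Then $n^d/2\le|A\cap R|\le3n^d/2$ and $|R|=2n^d$, so $|A\cap R||R\setminus A|\ge\frac34n^{2d}$. The longest side of $R$ is $2n$. Lemma 9 gives at least
$$\frac{2\cdot\frac34n^{2d}}{2n^d\cdot2n}=\tfrac38n^{d-1}>0$$
edges of $\partial A$ inside $R$. An edge lies inside $C\cup C'$ for at most $2d$ unordered adjacent pairs, and an unordered pair contributes at most one element to $Q_k$. So $\frac38n^{d-1}|Q_k|\le2d\ell$, which gives $|Q_k|\le\frac{16d}3\ell2^{-(d-1)k}$. If the bound is below $1$, then $Q_k=\emptyset$, and the finite set $A_k$ is empty.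

*Proof of 3.* We describe $Q_k$ by following a walk along the boundary of $A$.

**Step 1: 4-cycles generate closed walks.** Every closed walk in $\mathbb Z^d$ is, as an edge set mod $2$, a sum of 4-cycles. Interchanging two consecutive steps in different coordinate directions changes the edge set mod $2$ by a 4-cycle. After finitely many interchanges the steps are sorted by coordinate direction. Since the walk is closed, each block of steps in one direction returns to its starting point along a line, and so uses each edge an even number of times. The sorted walk is $0$ mod $2$.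

**Step 2: $\partial A$ is connected.** Call two edges of $\partial A$ adjacent if they lie in a common 4-cycle. Suppose $\partial A=F_1\sqcup F_2$ with both parts nonempty and no 4-cycle meeting both. Take $x_iy_i\in F_i$ with $x_i\in A$. A path from $x_1$ to $x_2$ in $A$, the edge $x_2y_2$, a path from $y_2$ to $y_1$ in $\mathbb Z^d\setminus A$ and the edge $y_1x_1$ form a closed walk $Z$; the paths exist because $A$ and its complement are connected. $Z$ uses exactly one edge of $F_1$, once. By Step 1, $Z$ is a sum of 4-cycles. Each 4-cycle meets the cut $\partial A$ in an even number of edges and meets at most one of $F_1,F_2$, so it meets $F_1$ evenly. Hence $Z$ meets $F_1$ evenly, a contradiction.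

**Step 3: a tour of the boundary.** A 4-cycle is a unit square, so its vertices are within $\ell_\infty$-distance $1$. By Step 2, the set $\partial^{\rm in}A$ of $A$-endpoints of $\partial A$ is connected under the relation $|x-y|_\infty\le1$. It has at most $\ell$ sites. A depth-first tour of a spanning tree is a walk $x(0),\dots,x(T)$ with $T\le2\ell$ and $\ell_\infty$-steps at most $1$ that visits all of $\partial^{\rm in}A$.

**Step 4: coding $Q_k$.** By part 2, for each $q=(C,C')\in Q_k$ the tour visits $C\cup C'$. Let $t_q$ be the first such time, and order $Q_k=\{q_1,\dots,q_M\}$ by $t_q$, ties broken arbitrarily. If $M=0$ then $A_k=\emptyset$; let $M\ge1$. Let $m_i\in\mathbb Z^d$ be the index of the $k$-cube that contains $x(t_{q_i})$. This is one of the two cubes of $q_i$, so $q_i$ is determined by $m_i$ and one of $4d$ choices: which neighbour is the other cube, and the order of the pair. With $\delta_i=m_{i+1}-m_i$,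
$$|\delta_i|_\infty\le(t_{q_{i+1}}-t_{q_i})2^{-k}+1,\qquad\text{so}\qquad\sum_i|\delta_i|_\infty\le2\ell2^{-k}+M=:R.$$
By (5), $x(t_{q_1})\in[-\ell,\ell]^d$, so there are at most $(2\ell+1)^d$ choices for $m_1$.

**Step 5: counting the codes.** For $s\in(0,1]$ the number of sequences $(\delta_i)_{i<M}$ with $\sum|\delta_i|_\infty\le R$ is at most
$$e^{sR}\Big(\sum_{\delta\in\mathbb Z^d}e^{-s|\delta|_\infty}\Big)^{M}\le e^{sR}\Big(\sum_{z\in\mathbb Z}e^{-s|z|/d}\Big)^{dM}\le e^{sR}(4d/s)^{dM}.$$
Here we used $|\delta|_\infty\ge\frac1d\sum_j|\delta_j|$, and, with $a=s/d\le1$, $\sum_ze^{-a|z|}=\frac{1+e^{-a}}{1-e^{-a}}\le\frac{2}{a/2}$. Take $s=2^{-(d-2)k}$. Then $sR\le2\ell2^{-(d-1)k}+M$, and the choices for the $q_i$ together with the last factor contribute $(4d)^M(4d/s)^{dM}\le e^{C(1+k)M}$. Since $M\le6d\ell2^{-(d-1)k}$, each value of $M$ contributes at most $(2\ell+1)^d\exp(C(1+k)\ell2^{-(d-1)k})$. There are at most $1+6d\ell$ values of $M$. As $Q_k$ determines $A_k$, this proves 3. $\square$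

For $k=0$ we have $A_0=A$, so $|\mathcal A_\ell|\le N_0(\ell)=(C\ell)^{d+1}e^{C\ell}$.

**Proposition 11.** *There is $p_0(d)>0$ such that for $p\le p_0$, every finite $V$, every direction $e_j$ and every $\ell_0\ge1$,*
$$P\big(\exists\,\ell\ge\ell_0,\ A\in\mathcal A_\ell:\ \Delta_A\ge\ell/(4d)\big)\le C\,p^{\,c\,\ell_0^{1/4}}.$$

*Proof.* **Step 1: telescoping.** Fix $\ell$ and let $K$ (here an integer) be minimal with $6d\,\ell\,2^{-(d-1)K}<1$. By Lemma 10, $A_K=\emptyset$ for all $A\in\mathcal A_\ell$; and for $k<K$,
$$2^k\le(6d\ell)^{1/(d-1)}\le(6d\ell)^{1/2}.$$
Write $\Delta_A=\sum_{k<K}(\Delta_{A_k}-\Delta_{A_{k+1}})$ and let $\lambda_k=\frac1{28d}\,\ell\,2^{-k/4}$. Since $\sum_{k\ge0}2^{-k/4}=1/(1-2^{-1/4})<7$, we have $\sum_k\lambda_k<\ell/(4d)$. So if $\Delta_A\ge\ell/(4d)$, then $|\Delta_{A_k}-\Delta_{A_{k+1}}|\ge\lambda_k$ for some $k<K$.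

**Step 2: a union bound at each scale.** There are at most $N_kN_{k+1}$ pairs $(A_k,A_{k+1})$, and $|A_k\triangle A_{k+1}|\le3\cdot2^k\ell$. By Lemma 8, the probability that $\Delta_A\ge\ell/(4d)$ for some $A\in\mathcal A_\ell$ is at most
$$\sum_{k<K}2N_kN_{k+1}\exp\Big(-\frac{\lambda_k^2L}{48\cdot2^k\ell}\Big)\le\sum_{k<K}(C\ell)^{2d+2}\exp\big(C(1+k)\,\ell\,2^{-(d-1)k}-cL\,\ell\,2^{-3k/2}\big).$$

**Step 3: the deviation term beats the counting term.** As $d\ge3$,
$$(1+k)2^{-(d-1)k}\le(1+k)2^{-2k}\le2\cdot2^{-3k/2}.$$
The last inequality says $(1+k)2^{-k/2}\le2$; the largest value of the left side is $3/2$, at $k=2$. For $d=2$ the corresponding inequality $(1+k)2^{-k}\le2\cdot 2^{-3k/2}$ fails for every $k\ge1$: this is where $d\ge3$ is essential to the estimate. So for $L\ge L_0(d)$ the exponent is at most $-\frac c2L\ell2^{-3k/2}\le-c'L\ell^{1/4}$, by $2^{3k/2}\le(6d\ell)^{3/4}$. Since $K\le C\ell$, the total is at most $(C\ell)^{2d+3}e^{-c'L\ell^{1/4}}$.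

**Step 4: summing over $\ell$.** Using half of the exponent to extract the power of $p$,
$$\sum_{\ell\ge\ell_0}(C\ell)^{2d+3}e^{-c'L\ell^{1/4}}\le p^{c'\ell_0^{1/4}/2}\sum_{\ell\ge1}(C\ell)^{2d+3}e^{-c'L_0\ell^{1/4}/2}\le Cp^{c\ell_0^{1/4}}.\qquad\square$$

## 10. Small clusters and the leading-order probabilities

Large clusters are now under control. For small ones, the count of closed sites from Lemma 4(3) suffices, with a sharp lower bound on $|N(S)|-|S|$.

**Lemma 12.** *For $d\ge2$ and finite nonempty $S\subset\mathbb Z^d$: $|N(S)|\ge|S|+2d-1$, and $|N(S)|\ge|S|+2d$ if $|S|\ge2$.*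

*Proof.* Let $\varphi$ be a linear functional that is injective on $\mathbb Z^d$ (its coefficients are rationally independent) with $\varphi(e_1)>\dots>\varphi(e_d)>0$. Order $S=\{s_1,\dots,s_n\}$ by increasing $\varphi$. With $B=\{\pm e_i\}$ we have $N(S)=S+B$. The $2d$ elements of $s_1+B$, of which $s_1+e_1$ has the largest $\varphi$, followed by $s_2+e_1,\dots,s_n+e_1$, are distinct. That is $2d+n-1$ elements, which proves the first claim. Let $n\ge2$ and suppose equality holds in it. Then these are all the elements of $N(S)$. For $b\in B\setminus\{e_1\}$ the site $s_2+b$ has smaller $\varphi$ than $s_2+e_1$, so it lies in $s_1+B$. Hence $s_1\ne s_2$ have at least $2d-1\ge3$ common neighbours. But two distinct sites of $\mathbb Z^d$ have at most $2$, a contradiction. $\square$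

**Step 1: the bad event.** We exclude large $A$. For $V=\Lambda_N^\pm$ and $\ell_0\in\mathbb N$ let $\mathcal B$ be the event that for some $\ell\ge\ell_0$, $A\in\mathcal A_\ell$ and direction $e_j$ in which $A$ has $r\ge\ell/(2d)$ runs, either $\Delta_A\ge\ell/(4d)$, or more than $r/2$ of the $r$ distinct sites $b+e_j$ are closed. For given $A$ and $j$ the second possibility has probability at most $2^rp^{r/2}\le2^\ell p^{\ell/(4d)}$, by a union bound over the set of closed ones; note $r\le\ell/2$. Using $|\mathcal A_\ell|\le(C\ell)^{d+1}e^{C\ell}$, summing over $\ell\ge\ell_0$ and the $d$ directions, and using Proposition 11 for the first possibility, we get for small $p$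
$$P(\mathcal B)\le Cp^{c\ell_0^{1/4}}+Cp^{\ell_0/(8d)},$$
uniformly in $N$. Fix $\ell_0=\ell_0(d)$ so large that both exponents are at least $2d+1$. Then, for small $p$,
$$P(\mathcal B\mid\eta_o=1)\le2P(\mathcal B)\le Cp^{2d+1}.\tag{6}$$

**Step 2: off $\mathcal B$ the cluster is bounded.** In the situation of Lemma 4, let $A$ be as in Lemma 5 and suppose $\ell=|\partial A|\ge\ell_0$. For the direction of Lemma 6, either more than half of the sites $b+e_j$ are closed, or $\Delta_A\ge r/2\ge\ell/(4d)$. In both cases $\mathcal B$ occurs. So off $\mathcal B$ we have $\ell<\ell_0$, and by (5) $S\subset A\subset[-\ell_0,\ell_0]^d$. There are at most $C$ possible sets $S$, and $|N(S)|\le C$ for each.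

From now on condition on $\eta_o=1$ and let $N\ge2$. This does not change the law of the game's outcome from $o$.

**Step 3: upper bound for the first player, $O$.** Suppose $O$ wins from $o$ on $H_N^-$. By Lemma 2 there is a maximum independent set $I\not\ni o$ of the open graph in $V=\Lambda_N^-$. Since $o$ is open and $I$ cannot be enlarged by $o$, some neighbour of $o$ is in $I$; it is odd. So Lemma 4 applies with $\mathcal P$ the odd class, and $o\in N(S)$. At least $|N(S)|-|S|$ sites of $N(S)$ are closed.

- If $|S|\ge2$, these are at least $2d$ sites by Lemma 12. Off $\mathcal B$ there are boundedly many possible $S$, so the total probability is $O(p^{2d})$.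
- If $S=\{w\}$, then $w$ is a neighbour of $o$ and at least $2d-1$ sites of $N(w)$ are closed, while $o\in N(w)$ is open. So all of $N(w)\setminus\{o\}$ is closed. The total probability is at most $2d\,p^{2d-1}$.

With (6), $P(O\text{ wins on }H_N^-)\le2d\,p^{2d-1}+O(p^{2d})$ uniformly in $N$. By Lemma 3 these events increase in $N$ to the event that $O$ wins. So $P(O\text{ wins})\le2d\,p^{2d-1}+O(p^{2d})$, and with (2) the first formula of Theorem 2 follows.

**Step 4: upper bound for the second player, $E$.** Suppose $E$ wins from $o$ on $H_N^+$. By Lemma 2, $o$ is in every maximum independent set of the open graph in $V=\Lambda_N^+$. Let $I\ni o$ be one of them. Lemma 4 applies with $\mathcal P$ the even class, and $o\in S$. Here one closed site more is gained. The independent set $J$ of Lemma 4 does not contain $o$, since $o\in S$ and $N(S)$ consists of odd sites. So $J$ is not maximum, $|J|\le|I|-1$, and the formula for $|J|$ shows that at least $|N(S)|-|S|+1$ sites of $N(S)$ are closed.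

- If $|S|\ge2$, these are at least $2d+1$ sites. Off $\mathcal B$ the total probability is $O(p^{2d+1})$.
- If $S=\{o\}$, all $2d$ neighbours of $o$ are closed, which has probability $p^{2d}$.

With (6) and Lemma 3, $P(E\text{ wins})\le p^{2d}+O(p^{2d+1})$. With (1) the second formula follows.

**Step 5: draws.** Subtracting both probabilities from $1$, $P(\text{draw})=1-2d\,p^{2d-1}+O(p^{2d})$, which is positive for all sufficiently small $p$. This proves Theorem 2. $\blacksquare$
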